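# Kinks in the jump tail and derivatives of the scale function

## 1. A stable tail with one kink

For $\gamma>0$ let
$$p_\gamma(x)=\frac{x^{\gamma-1}}{\Gamma(\gamma)}\quad(x>0),\qquad p_\gamma(x)=0\quad(x\le 0).$$
The Laplace transform of $p_\gamma$ is $\theta^{-\gamma}$, so $p_\gamma*p_{\gamma'}=p_{\gamma+\gamma'}$. For instance $p_{1/2}*p_{1/2}=p_1$, which is the constant $1$ on $(0,\infty)$. Convolution with $p_1$ is integration from $0$, and convolution with $p_\gamma$ is integration of order $\gamma$. The kernel acts simply on a kink. With the convention $(x-1)_+^0:=\mathbf 1_{x\ge1}$, the function $x\mapsto(x-1)_+^s$ is (almost everywhere) $\Gamma(s+1)\,p_{s+1}(x-1)$, hence for $s\ge0$ and $\gamma>0$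
$$p_\gamma*(\cdot-1)_+^s\,(x)=\frac{\Gamma(s+1)}{\Gamma(s+1+\gamma)}\,(x-1)_+^{s+\gamma}. \tag{1}$$
A kink of order $s$ becomes a kink of order $s+\gamma$. Orders are read off from smoothness: for real $t\ge0$ and an integer $m\ge0$,
$$(x-1)_+^t\ \text{is}\ C^m\ \text{near}\ 1\iff t>m. \tag{2}$$
If $t>m$, the $m$-th derivative is a constant times $(x-1)_+^{t-m}$, which is continuous. If $t\le m$ and $t$ is an integer, the $t$-th derivative is $t!$ to the right of $1$ and $0$ to the left, so the function is not $C^t$. If $t<m$ is not an integer, the $m$-th derivative on $(1,\infty)$ is a nonzero constant times $(x-1)^{t-m}$, which is unbounded.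

Now the construction. Fix $\alpha\in(1,2)$ and $s\ge0$, and put
$$n_0(x)=\frac{\alpha-1}{\Gamma(2-\alpha)}\,x^{-\alpha},\qquad r(x)=-\eta_0\,\varphi(x)\,(x-1)_+^s,\qquad n=n_0+r\quad\text{on }(0,\infty), \tag{3}$$
where $\varphi\in C^\infty(\mathbb R)$, $0\le\varphi\le1$, $\varphi=1$ on $(-\infty,\frac54]$, $\varphi=0$ on $[2,\infty)$, and $\eta_0>0$ is small.

**Step: $n$ is nonincreasing for small $\eta_0$.** On $(0,1)$ and on $[2,\infty)$ we have $n=n_0$. On $[1,\frac54]$ both $n_0$ and $r=-\eta_0(x-1)_+^s$ are nonincreasing. On $[\frac54,2]$ the function $\varphi(x)(x-1)^s$ is smooth, so $|r'|\le C\eta_0$ with $C$ depending on $s$ and $\varphi$, while $n_0'\le-c<0$; so $n$ is nonincreasing there if $C\eta_0\le c$. At $1$ the function $n$ is continuous if $s>0$ and jumps down by $\eta_0$ if $s=0$. So $n$ is right-continuous, nonincreasing, with limit $0$ at infinity.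

Hence $n(x)=\nu((x,\infty))$ for a measure $\nu$ on $(0,\infty)$. This $\nu$ will be the jump measure of a Lévy process. We shall see in Section 4 that the "scale function" $W$ of that process satisfies, on $(0,\frac54)$,
$$W'(x)=p_{\alpha-1}(x)-c\,(x-1)_+^{\,s+2\alpha-2},\qquad c>0 .$$
A kink of order $s$ in the tail becomes a kink of order $s+2\alpha-2$ in $W'$. The conjecture below asks, for such processes, for smoothness of $W'$ exactly one degree better than that of the tail, and $2\alpha-2=1$ only for $\alpha=\frac32$. The example (3) is there to refute one of the three parts of the conjecture; the other two parts will be proved.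

## 2. Scale functions and Doney's conjecture

**Definition (spectrally negative Lévy process).** This is a Lévy process $X=(X_t)_{t\ge0}$ with no positive jumps which is not the negative of a subordinator. Its Laplace exponent $\psi(\theta)=\log E(e^{\theta X_1})$, $\theta\ge0$, has the form
$$\psi(\theta)=-a\theta+\tfrac12\sigma^2\theta^2+\int_{(-\infty,0)}\left(e^{\theta x}-1-\theta x\mathbf 1_{(x>-1)}\right)\Pi(dx),$$
with $a\in\mathbb R$, $\sigma\ge0$ and $\Pi$ a Lévy measure on $(-\infty,0)$. We write $\nu$ for the image of $\Pi$ under $x\mapsto-x$. Thus $\nu$ is a measure on $(0,\infty)$ with $\int\min(1,x^2)\,\nu(dx)<\infty$, and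
$$\psi(\theta)=-a\theta+\tfrac12\sigma^2\theta^2+\int_{(0,\infty)}\left(e^{-\theta x}-1+\theta x\mathbf 1_{x<1}\right)\nu(dx). \tag{4}$$
Put $\overline\nu(x)=\nu((x,\infty))$ for $x>0$. This tail is right-continuous and nonincreasing, and it is continuous if and only if $\nu$ has no atoms. The paths have bounded variation exactly when $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)<\infty$.

**Definition (scale function).** Let $\Phi(0)$ be the largest root of $\psi$ in $[0,\infty)$. The scale function $W:\mathbb R\to[0,\infty)$ vanishes on $(-\infty,0)$, is continuous and increasing on $[0,\infty)$, and satisfies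
$$\int_0^\infty e^{-\beta x}W(x)\,dx=\frac1{\psi(\beta)},\qquad \beta>\Phi(0).$$

We write $W\in C^m(0,\infty)$, or just $W\in C^m$, if the restriction of $W$ to $(0,\infty)$ is $m$ times continuously differentiable.

**Known results that we use.** If $X$ has paths of bounded variation, then $W\in C^1(0,\infty)$ if and only if $\nu$ has no atoms. If $X$ has paths of unbounded variation, then $W\in C^1(0,\infty)$. If moreover $\sigma>0$, then $W\in C^2(0,\infty)$.

How does the smoothness of $\overline\nu$ determine that of $W$? The following conjecture is the problem (source of the problem: "Andreas E. Kyprianou", https://www.cimat.mx/Eventos/2nd_riskanalysis/img/Prof.Kyprianou_Gerber_Shiu_Risk_Theor.pdf).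

**Conjecture (Doney).** For $k=0,1,2,\dots$

1. if $\sigma^2>0$, then $W\in C^{k+3}(0,\infty)\iff\overline\nu\in C^k(0,\infty)$;
2. if $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, then $W\in C^{k+2}(0,\infty)\iff\overline\nu\in C^k(0,\infty)$;
3. if $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)<\infty$, then $W\in C^{k+1}(0,\infty)\iff\overline\nu\in C^k(0,\infty)$.

**Three cases by hand.** For Brownian motion, $\psi(\theta)=\frac12\theta^2$, $\nu=0$ and $W(x)=2x$; both sides of part 1 hold.

For $\psi(\theta)=\theta^\alpha$ with $1<\alpha<2$ we get $W=p_\alpha$ on $(0,\infty)$. The tail is $n_0$ (this is checked in Section 4), and both functions are $C^\infty$ on $(0,\infty)$. Part 2 is not contradicted, but it is not tested either, since nothing is rough.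

For drift $d>0$ and unit downward jumps at rate $\lambda>0$ we have $\nu=\lambda\delta_1$, $\overline\nu=\lambda\mathbf 1_{x<1}$ and $\psi(\theta)=d\theta-\lambda+\lambda e^{-\theta}$. For large $\theta$ we expand
$$\frac1{\psi(\theta)}=\sum_{j\ge0}\frac{(-\lambda)^je^{-j\theta}}{(d\theta-\lambda)^{j+1}}.$$
The $j$-th term is the transform of $\frac{(-\lambda)^j}{d^{j+1}j!}(x-j)_+^je^{\lambda(x-j)/d}$, and the sum converges absolutely once $\lambda e^{-\theta}<d\theta-\lambda$. So on $[0,2)$
$$W(x)=\frac1d e^{\lambda x/d}-\frac{\lambda}{d^2}(x-1)_+e^{\lambda(x-1)/d},$$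
and $W'$ jumps by $-\lambda/d^2$ at $1$. The tail is discontinuous and $W\notin C^1$, in agreement with part 3 for $k=0$. Here the jump of $\overline\nu$ reappears in $W'$ with no gain at all.

**Why the exponents $3,2,1$ look natural, and why $2$ is suspicious.** Suppose a base process with exponent $\psi_0$ has its tail perturbed by $r$, so that $\psi=\psi_0-\theta\hat r$. Let $\hat w_0=\theta/\psi_0$. Formally
$$\frac{\theta}{\psi}=\frac{\hat w_0}{1-\hat w_0\hat r}=\hat w_0+\hat w_0^2\,\hat r+\cdots,$$
so to first order the tail perturbation enters $W'$ through $w_0*w_0*r$. For $\psi_0=\frac12\sigma^2\theta^2$ we have $w_0*w_0=4\sigma^{-4}p_2$, a gain of $2$ in $W'$. For $\psi_0=d\theta$ we have $w_0*w_0=d^{-2}\delta_0$, a gain of $0$. This matches parts 1 and 3. For $\psi_0=\theta^\alpha$ we have $w_0=p_{\alpha-1}$ and $w_0*w_0=p_{2\alpha-2}$. The gain is $2\alpha-2\in(0,2)$, not the constant $1$.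

These are the results. They have no assumptions beyond those stated.

**Theorem 1.** Parts 1 and 3 of the conjecture hold for all $k\ge0$.

**Theorem 2 (part 2 fails).** For $\alpha\in(1,2)$ and $s\ge0$ there is a spectrally negative Lévy process with $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$ such that for all integers $k\ge0$, $l\ge1$
$$\overline\nu\in C^k(0,\infty)\iff s>k,\qquad W\in C^l(0,\infty)\iff s+2\alpha-1>l.$$
Hence for every $k\ge0$:

* if $\alpha\in(\frac32,2)$ and $s=k$, then $W\in C^{k+2}$ but $\overline\nu\notin C^k$ (for $k=0$, $\nu$ has an atom and yet $W\in C^2$);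
* if $\alpha\in(1,\frac32)$ and $s\in(k,k+3-2\alpha]$, then $\overline\nu\in C^k$ but $W\notin C^{k+2}$.

So the conjecture as stated is false: parts 1 and 3 are true for every $k$, and part 2 is false for every $k$, in both directions.

**Theorem 3 (sharp replacement of part 2).** If $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$, then for every $k\ge0$
$$\text{(A)}\ \ \overline\nu\in C^k\Rightarrow W\in C^{k+1},\qquad\qquad\text{(B)}\ \ W\in C^{k+3}\Rightarrow\overline\nu\in C^k.$$
In (A), $C^{k+1}$ cannot be replaced by $C^{k+2}$; in (B), $C^{k+3}$ cannot be replaced by $C^{k+2}$. With Theorem 1: in all cases $W\in C^\infty(0,\infty)\iff\overline\nu\in C^\infty(0,\infty)$.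

**Theorem 4 (exact criterion for stable-like small jumps).** Let $\sigma=0$ and $\nu(dx)=\lambda x^{-\alpha-1}dx$ on $(0,\varepsilon)$, with $\lambda,\varepsilon>0$ and $\alpha\in(1,2)$. Let $b$ be the constant value of $\overline\nu(x)-\frac\lambda\alpha x^{-\alpha}$ on $(0,\varepsilon)$, and let $r_1(x)=\overline\nu(x)-\frac\lambda\alpha x^{-\alpha}-b$, which vanishes on $(0,\varepsilon)$. For all $m\ge0$:
$$W\in C^{m+1}(0,\infty)\iff x\mapsto\int_0^x(x-y)^{2\alpha-3}r_1(y)\,dy\ \in C^m(0,\infty).$$
Hence, in this class and for every $k$: $\overline\nu\in C^k\Rightarrow W\in C^{k+2}$ always holds iff $\alpha\ge\frac32$; $W\in C^{k+2}\Rightarrow\overline\nu\in C^k$ always holds iff $\alpha\le\frac32$; the equivalence of part 2 always holds iff $\alpha=\frac32$.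

## 3. Convolution on the half-line

This section fixes the algebra in which everything is computed.

Let $L$ be the set of functions on $(0,\infty)$ that are integrable on $(0,T)$ for all $T<\infty$. Let $M$ be the set of locally finite signed Borel measures on $[0,\infty)$, that is, $|\eta|([0,T])<\infty$ for all $T$. We regard $L\subset M$ (as densities) and extend everything by $0$ to $(-\infty,0)$. Since $|\eta*\zeta|([0,T])\le|\eta|([0,T])\,|\zeta|([0,T])$, $M$ is a commutative algebra under convolution, with unit $\delta=\delta_0$, and $L$ is an ideal. We write $1=\mathbf 1_{[0,\infty)}$. Then $1*\eta(x)=\eta([0,x])$, and $\eta\mapsto1*\eta$ is injective because a measure is determined by its distribution function; we shall refer to this as "removing $1*$". Also $1*1=x$. Multiplication by $x$ is a derivation,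
$$x(\eta*\zeta)=(x\eta)*\zeta+\eta*(x\zeta),$$
because $\eta*\zeta$ is the image of $\eta\otimes\zeta$ under $(y,z)\mapsto y+z$, and the weight at $(y,z)$ is $y+z$. Note that $x\delta=0$.

Put $A^m=L\cap C^m(0,\infty)$ for $m\ge0$ and $A^{-1}=L$. For example $p_\gamma\in A^m$ for every $\gamma>0$ and every $m$, however singular it is at $0$. Functions are identified up to null sets, and "$f\in C^m$" means that some representative is $C^m$. For $\overline\nu$ this is harmless: a right-continuous function that agrees almost everywhere with a continuous one agrees with it everywhere. Hats denote Laplace transforms, and $|f|^\wedge$ is the transform of $|f|$. We use the textbook fact that two functions whose transforms converge absolutely and agree for all large $\theta$ are equal almost everywhere.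

**Fact 1.** If $f\in C^m(\mathbb R)$ vanishes on $(-\infty,0)$ and $\eta\in M$, then $f*\eta\in C^m(\mathbb R)$.

Proof. For $x\le T$ we have $f*\eta(x)=\int_{[0,T]}f(x-y)\,\eta(dy)$, since $f(x-y)=0$ for $y>x$. The derivatives $f^{(j)}$, $j\le m$, are bounded on bounded sets and $|\eta|([0,T])<\infty$, so we may differentiate $m$ times under the integral, and the result is continuous, by dominated convergence. $\square$

**Fact 2.** If $f,g\in A^m$, then $f*g\in A^m$.

Proof. For $m=-1$ this says $L*L\subset L$. Let $m\ge0$ and $\epsilon>0$, and let $\chi$ be a smooth cutoff with $\chi=1$ on $[0,\epsilon/2]$ and $\chi=0$ on $[\epsilon,\infty)$. Put $f_1=\chi f$, $f_2=f-f_1$, and likewise $g_1,g_2$. Since $f_2,g_2$ vanish on $(0,\epsilon/2]$, they are in $C^m(\mathbb R)$, so $f_2*g$ and $f_1*g_2$ are in $C^m(\mathbb R)$ by Fact 1. The remaining piece $f_1*g_1$ of $f*g=f_2*g+f_1*g_2+f_1*g_1$ is supported in $[0,2\epsilon]$. So $f*g\in C^m(2\epsilon,\infty)$; let $\epsilon\to0$. $\square$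

**Fact 3 (resolvent).** For $f\in L$ the series $u=\sum_{n\ge1}f^{*n}$ converges in $L^1(0,T)$ for each $T$, and $(\delta-f)*(\delta+u)=\delta$. If $|f|^\wedge(\theta)<1$, then $\hat u(\theta)$ converges absolutely and $1+\hat u(\theta)=1/(1-\hat f(\theta))$.

Proof. Choose $\lambda$ so large that $\|e^{-\lambda x}f\|_{L^1(0,T)}=:\rho<1$. Since $e^{-\lambda x}(f*g)=(e^{-\lambda x}f)*(e^{-\lambda x}g)$, we get $\|e^{-\lambda x}f^{*n}\|_{L^1(0,T)}\le\rho^n$, which proves convergence. Then $u=f+f*u$, which is the identity. For the last claim take the transform term by term: $\sum_n(|f|^\wedge)^n<\infty$. $\square$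

We call $u$ the resolvent of $f$. In a commutative algebra an inverse is unique, so $\delta+u$ is *the* inverse of $\delta-f$. We often use $u=f*(\delta+u)$. Example: $f=c\cdot1$ has $\hat f=c/\theta$ and $1+\hat u=\theta/(\theta-c)$, so $u(x)=ce^{cx}$.

## 4. The kink moves by $2\alpha-2$: proof of Theorem 2

We return to (3), with $\eta_0$ chosen as in Section 1.

**Step 1: the process.** The purpose is to identify $n$ as the tail of a process of the class in part 2. Let
$$\nu_0(dx)=\frac{\alpha(\alpha-1)}{\Gamma(2-\alpha)}x^{-\alpha-1}dx .$$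
Its tail is $n_0$. Since $\int_0^\infty(e^{-\theta x}-1+\theta x)x^{-\alpha-1}dx=\Gamma(-\alpha)\theta^\alpha$ and $\Gamma(-\alpha)=\frac{\Gamma(2-\alpha)}{\alpha(\alpha-1)}$, we have $\int(e^{-\theta x}-1+\theta x)\,\nu_0(dx)=\theta^\alpha$.

Let $\kappa=-dr$, a finite signed measure on $[1,2]$, so that $r(x)=\kappa((x,\infty))$. Then $n=\overline\nu$ with $\nu=\nu_0+\kappa$, and $\nu$ is a (positive) measure because $n$ is nonincreasing. As $\kappa$ is finite and lives on $[1,2]$, $\int\min(1,x^2)\,\nu(dx)<\infty$ and $\int_{(0,1)}x\,\nu(dx)=\int_{(0,1)}x\,\nu_0(dx)=\infty$. By Fubini,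
$$\int(1-e^{-\theta x})\,\kappa(dx)=\int_0^\infty\theta e^{-\theta y}\kappa((y,\infty))\,dy=\theta\hat r(\theta).$$
Define $\psi(\theta)=\theta^\alpha-\theta\hat r(\theta)$. Then
$$\psi(\theta)=\int(e^{-\theta x}-1+\theta x)\,\nu_0(dx)+\int(e^{-\theta x}-1)\,\kappa(dx)=\int(e^{-\theta x}-1+\theta x\mathbf 1_{x<1})\,\nu(dx)+\theta\int_{[1,\infty)}x\,\nu_0(dx),$$
because $\mathbf 1_{x<1}$ does not see $\kappa$. The last integral is finite since $\alpha>1$. This is (4) with $\sigma=0$ and jump measure $\nu$, and the process is not the negative of a subordinator because its paths have unbounded variation.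

**Step 2: the scale function as a resolvent.** The purpose is an exact version of the first-order expansion. Let $w_0=p_{\alpha-1}$, let $Y=\sum_{j\ge1}(w_0*r)^{*j}$ be the resolvent of $w_0*r\in L$, and put $w=w_0*(\delta+Y)$. We have $|w_0*r|^\wedge(\theta)\le\theta^{1-\alpha}|r|^\wedge(\theta)\to0$, so by Fact 3, for large $\theta$,
$$\hat w(\theta)=\frac{\theta^{1-\alpha}}{1-\theta^{1-\alpha}\hat r(\theta)}=\frac{\theta}{\theta^\alpha-\theta\hat r(\theta)}=\frac\theta{\psi(\theta)}.$$
So $\int_0^xw$ is continuous on $[0,\infty)$ with transform $1/\psi$, that is, $W(x)=\int_0^xw$. Hence for $m\ge0$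
$$W\in C^{m+1}(0,\infty)\iff w\in C^m(0,\infty).$$
Let $\beta=2\alpha-2\in(0,2)$, so $w_0*w_0=p_\beta$. Inserting $Y=w_0*r*(\delta+Y)$ into $w=w_0+w_0*Y$ gives
$$w=w_0+z,\qquad z=(p_\beta*r)*(\delta+Y), \tag{5}$$
and $w_0\in C^\infty(0,\infty)$.

**Step 3: if $s+\beta>m$, then $w\in C^m$.** Write $r=-\eta_0(x-1)_+^s+\eta_0(1-\varphi)(x-1)_+^s$. The second term is in $C^\infty(\mathbb R)$ and supported in $[\frac54,\infty)$, so by Fact 1 its convolution with $p_\beta\in L$ is in $C^\infty(\mathbb R)$. By (1) the first term contributes $-\eta_0\frac{\Gamma(s+1)}{\Gamma(s+1+\beta)}(x-1)_+^{s+\beta}$ to $p_\beta*r$, which is in $C^m(\mathbb R)$ by (2). So $p_\beta*r\in C^m(\mathbb R)$, then $z\in C^m(\mathbb R)$ by Fact 1, and $w\in C^m(0,\infty)$.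

**Step 4: if $s+\beta\le m$, then $w\notin C^m$.** The higher terms of the series must not repair the kink. Both $p_\beta*r$ and $Y$ are supported in $[1,\infty)$, so $(p_\beta*r)*Y$ is supported in $[2,\infty)$ and $z=p_\beta*r$ on $(0,2)$. On $(0,\frac54)$ only the values $r=-\eta_0(x-1)_+^s$ enter, so there
$$w(x)=p_{\alpha-1}(x)-\eta_0\tfrac{\Gamma(s+1)}{\Gamma(s+1+\beta)}(x-1)_+^{s+\beta},$$
which is not $C^m$ at $1$ by (2).

**Step 5: reading off the theorem.** Steps 3 and 4 give $W\in C^{m+1}\iff s+2\alpha-2>m$, that is, $W\in C^l\iff s+2\alpha-1>l$ for $l\ge1$. The tail $n_0+r$ is $C^\infty$ away from $1$, so by (2) $\overline\nu\in C^k\iff s>k$. With $l=k+2$: $W\in C^{k+2}\iff s>k+3-2\alpha$. If $\alpha>\frac32$ and $s=k$, then $k>k+3-2\alpha$, so $W\in C^{k+2}$ while $\overline\nu\notin C^k$; for $k=0$ the measure $\nu$ has the atom $\nu(\{1\})=\eta_0$. If $\alpha<\frac32$ and $k<s\le k+3-2\alpha$, then $\overline\nu\in C^k$ while $W\notin C^{k+2}$; such $s$ exist since $3-2\alpha>0$. $\square$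

## 5. Smoothness of a resolvent through multiplication by $x$

In parts 1 and 3 it will turn out that a derivative of $W$ is, up to constants, the resolvent $u$ of a function $f$ which carries the smoothness of $\overline\nu$. So we need: $f\in C^m$ if and only if $u\in C^m$, for a function $f$ that may be singular at $0$.

The first try is to use $u=f+f*u$. Suppose $f\in C^m$ and we already know $u\in C^{m-1}$. Fact 2 gives $f*u\in A^{m-1}$, so we recover $u\in C^{m-1}$ and have gained nothing. To gain a derivative we would like to put it on $f$ inside $f*u$, but $f'$ need not be integrable at $0$: for $f=p_\gamma$ with $0<\gamma<1$, $f'(x)=x^{\gamma-2}/\Gamma(\gamma-1)$ is not in $L$. The series $\sum f^{*n}$ does not help either, as it converges only in $L^1(0,T)$. However, $xf$ has an integrable derivative in this example: $xp_\gamma=\gamma p_{\gamma+1}=1*(\gamma p_\gamma)$. As multiplication by $x$ is a derivation and does no harm to smoothness on $(0,\infty)$, we differentiate $xu$ instead of $u$.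

**Lemma 1 (resolvent lemma).** Let $f\in L$ with resolvent $u$, and suppose $xf=1*\eta$ with $\eta\in M$. Then $xu=1*\zeta$ with $\zeta=\eta*(\delta+u)^{*2}\in M$. If moreover $f,u\in C(0,\infty)$, then for every $m\ge1$: $f\in C^m(0,\infty)\iff u\in C^m(0,\infty)$.

Proof.

**Step 1: the formula for $xu$.** Multiply $(\delta-f)*(\delta+u)=\delta$ by $x$:
$$-(xf)*(\delta+u)+(\delta-f)*(xu)=0.$$
Convolve with $\delta+u$ to get $xu=(xf)*(\delta+u)^{*2}=1*\eta*(\delta+u)^{*2}$.

**Step 2: $\eta$ has no atom at $0$.** We have $xf(x)=\eta([0,x])\to\eta(\{0\})$ as $x\downarrow0$. If this limit were nonzero, $|f|$ would be at least a positive multiple of $1/x$ near $0$, contradicting $f\in L$.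

**Step 3: from $f$ to $u$.** Let $f\in C^m$, $m\ge1$, and assume inductively $u\in C^{m-1}$ (for $m=1$ this is the hypothesis; for $m\ge2$ it is the previous case, as $f\in C^{m-1}$). On $(0,\infty)$ the measure $\eta$ has the density $(xf)'\in C^{m-1}$. As $\eta\in M$ has no atom at $0$, this density is in $L$, so $\eta\in A^{m-1}$. Also $u\in A^{m-1}$. By Fact 2, $\zeta=\eta+2\eta*u+\eta*u*u\in A^{m-1}$. So $xu=\int_0^x\zeta\in C^m(0,\infty)$, and $u\in C^m(0,\infty)$.

**Step 4: from $u$ to $f$.** Since $(\delta+u)*(\delta-f)=\delta$, the function $-u$ has resolvent $-f$. Moreover $x(-u)=1*(-\zeta)$ with $-\zeta\in M$. So $-u$ and $-f$ satisfy the hypotheses with the roles exchanged, and Step 3 applies. $\square$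

## 6. The function $G$, and the proof of Theorem 1

For every spectrally negative process put
$$K(x)=\int_x^1\overline\nu(y)\,dy,\qquad G=K-a-\nu([1,\infty))\quad\text{on }(0,\infty),\qquad g:=x\overline\nu.$$
For $x>1$, $K(x)=-\int_1^x\overline\nu$. So $G$ is minus an antiderivative of the tail, with the constant chosen to suit $\psi$. Example: for $\psi=\theta^\alpha$ it will come out as $G=p_{2-\alpha}$, by (6) and uniqueness of transforms, since $\theta^\alpha=\theta^2\theta^{-(2-\alpha)}$.

**Step 1: the exponent in terms of $G$.** We claim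
$$\psi(\theta)=\theta^2\left(\tfrac12\sigma^2+\hat G(\theta)\right),\qquad\theta>0. \tag{6}$$
First, $\int_0^1y\,\overline\nu(y)\,dy=\frac12\int\min(x,1)^2\,\nu(dx)<\infty$. Next,
$$e^{-\theta x}-1+\theta x\mathbf 1_{x<1}=\theta\int_0^x(\mathbf 1_{y<1}-e^{-\theta y})\,dy-\theta\mathbf 1_{x\ge1},$$
since the integral equals $\min(x,1)-\theta^{-1}(1-e^{-\theta x})$. Integrate against $\nu$. Fubini is allowed because $|\mathbf 1_{y<1}-e^{-\theta y}|$ is at most $\theta y$ for $y<1$ and equals $e^{-\theta y}$ for $y\ge1$. The result is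
$$\theta\int_0^\infty(\mathbf 1_{y<1}-e^{-\theta y})\,\overline\nu(y)\,dy-\theta\,\nu([1,\infty)).$$
On the other hand, exchanging integrals on $(0,1)$ and on $(1,\infty)$ separately,
$$\theta\hat K(\theta)=\int_0^1(1-e^{-\theta y})\,\overline\nu(y)\,dy-\int_1^\infty e^{-\theta y}\,\overline\nu(y)\,dy=\int_0^\infty(\mathbf 1_{y<1}-e^{-\theta y})\,\overline\nu(y)\,dy.$$
So $\psi=-a\theta+\frac12\sigma^2\theta^2+\theta^2\hat K-\theta\,\nu([1,\infty))$, and since constants $c$ have transform $c/\theta$, this is (6).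

**Step 2: properties of $G$.** We have $\int_0^1K=\int_0^1y\,\overline\nu(y)\,dy<\infty$, so $G\in L$. It is continuous and nonincreasing, grows at most linearly in absolute value at infinity, and $G'=-\overline\nu$ almost everywhere. Hence
$$\overline\nu\in C^k(0,\infty)\iff G\in C^{k+1}(0,\infty). \tag{7}$$
Also $g\in L$. For $x<1$, $xK(x)\le\int_0^1\min(x,y)\,\overline\nu(y)\,dy\to0$ as $x\downarrow0$ by dominated convergence (domination by $y\,\overline\nu(y)$), so $xG(x)\to0$. As $xG$ is locally absolutely continuous with derivative $G-x\overline\nu$,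
$$xG=1*(G-g). \tag{8}$$

**Step 3: part 1 of the conjecture ($\sigma>0$).** We write $W''$ as a resolvent. Let $f=-\frac2{\sigma^2}G\in L$, with resolvent $u$. Because $G$ grows at most linearly, $|f|^\wedge(\theta)\to0$ as $\theta\to\infty$. By (6), $\psi=\frac{\sigma^2}2\theta^2(1-\hat f)$, so for large $\theta$ we have $\hat W=\frac2{\sigma^2}\theta^{-2}(1+\hat u)$, and by uniqueness and continuity
$$W(x)=\frac2{\sigma^2}\Big(x+\int_0^x(x-y)u(y)\,dy\Big),\qquad x\ge0.$$
So $W'$ is absolutely continuous with $W''=\frac2{\sigma^2}u$ almost everywhere, and $W\in C^{j+2}\iff u\in C^j$ for $j\ge0$. We know $W\in C^2$, so $u$ is continuous; $f$ is continuous; and $xf=1*\eta$ with $\eta=-\frac2{\sigma^2}(G-g)\in L$ by (8). Lemma 1 with $m=k+1$, and (7), give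
$$W\in C^{k+3}\iff u\in C^{k+1}\iff G\in C^{k+1}\iff\overline\nu\in C^k.$$

**Step 4: part 3 of the conjecture ($\sigma=0$, $\int_{(0,1)}x\,\nu(dx)<\infty$).** Now $W'$ is a resolvent. Put $d=-a+\int_{(0,1)}x\,\nu(dx)$. By (4),
$$\psi(\theta)=d\theta-\int(1-e^{-\theta x})\,\nu(dx)=\theta\left(d-\hat{\overline\nu}(\theta)\right).$$
Here $d>0$, since otherwise $-X$ would be a subordinator. Also $\int_0^1\overline\nu=\int\min(x,1)\,\nu(dx)<\infty$. Let $f=\overline\nu/d\in L$, with resolvent $u$. As $f\ge0$ and $\hat f(\theta)\to0$, for large $\theta$ we get $\hat W=\frac1{d\theta}(1+\hat u)$, that is,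
$$W(x)=\frac1d\Big(1+\int_0^xu(y)\,dy\Big),\quad x\ge0,\qquad\text{and}\qquad W\in C^{j+1}\iff u\in C^j\quad(j\ge0).$$
From
$$\int_0^x\overline\nu(y)\,dy=\int\min(x,y)\,\nu(dy)=\int_{(0,x]}y\,\nu(dy)+x\overline\nu(x)$$
we obtain $xf=1*\eta$ with $\eta=\frac1d\left(\overline\nu\,dx-x\,\nu(dx)\right)\in M$.

For $k=0$ the claim is the known result, because $\overline\nu$ is continuous iff $\nu$ has no atoms. Let $k\ge1$. If $\overline\nu\in C^k$, then $\nu$ has no atoms, so $W\in C^1$ and $u$ is continuous. If $W\in C^{k+1}$, then $u$ is continuous, and $W\in C^1$ forces $\nu$ to have no atoms, so $f$ is continuous. Under either hypothesis both $f$ and $u$ are continuous, and Lemma 1 with $m=k$ gives $W\in C^{k+1}\iff u\in C^k\iff f\in C^k\iff\overline\nu\in C^k$. $\square$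

## 7. Unbounded variation without Gaussian part: an equation of the first kind

From here to the end of Section 9, $\sigma=0$ and $\int_{(0,1)}x\,\nu(dx)=\infty$. Then (6) reads $\psi=\theta^2\hat G$. There is no longer a constant in front of which $\hat G$ could be small: in the notation of Lemma 1, the $\delta$ in $\delta-f$ is missing, so there is no resolvent to start from. What remains is an equation $w*G=1$ with $w=W'$. The derivation still applies to it, but we now need to know independently that $xw$ has an integrable derivative, in the form of a measure.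

**Step 1: the equation.** Since $\int_0^1\overline\nu=\int\min(x,1)\,\nu(dx)=\infty$, we have $G(0+)=\infty$. We claim $W(0)=0$. On the one hand $\theta\hat W(\theta)\to W(0)$: $W$ is right-continuous at $0$, and for fixed $\beta>\Phi(0)$ and $\rho>0$ we have $\theta\int_\rho^\infty e^{-\theta x}W\,dx\le\theta e^{-(\theta-\beta)\rho}\int_0^\infty e^{-\beta x}W\,dx\to0$. On the other hand $\theta\hat G(\theta)\to\infty$: if $G\ge R$ on $(0,\rho)$ and $|G(x)|\le C(1+x)$ on $[\rho,\infty)$, then $\theta\hat G(\theta)\ge R(1-e^{-\theta\rho})-\theta\int_\rho^\infty e^{-\theta x}C(1+x)\,dx\to R$, and $R$ is arbitrary. So $W(0)=\lim\theta/\psi(\theta)=\lim1/(\theta\hat G(\theta))=0$.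

By the known results $W\in C^1(0,\infty)$. With $w:=W'\ge0$, letting $\epsilon\downarrow0$ in $W(x)-W(\epsilon)=\int_\epsilon^xw$ gives $w\in A^0$ and $W=1*w$. From $\hat W\hat G=\theta^{-2}$ we get $W*G=1*1$ almost everywhere, and then everywhere on $[0,\infty)$, because $W\in C(\mathbb R)$ makes $W*G$ continuous by Fact 1. Removing $1*$,
$$W*G=1*1=x,\qquad w*G=1. \tag{9}$$
In particular $W>0$ on $(0,\infty)$: if $W(x)=0$ with $x>0$, then $W=0$ on $[0,x]$ by monotonicity, and $(W*G)(x)=0\ne x$.

In the stable case $\psi=\theta^\alpha$ we have $w=p_{\alpha-1}$, $G=p_{2-\alpha}$, and $xw=(\alpha-1)p_\alpha=1*((\alpha-1)p_{\alpha-1})$. The next lemma provides the analogue of this last formula in general.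

**Lemma 2.** There is $\mu\in M$ with $\mu(\{0\})=0$ and $xw=1*\mu$.

Proof.

**Step 2: $\log W$ is concave.** The two-sided exit formula (Bertoin, *Lévy Processes*, Thm VII.8; Kyprianou, *Fluctuations of Lévy Processes with Applications*, Thm 8.1) says that for $x,y>0$
$$\frac{W(x)}{W(x+y)}=P_x(\tau^+_{x+y}<\tau^-_0)=P_0(\tau^+_y<\tau^-_{-x}),$$
with $\tau^\pm$ the first passage times above and below a level. The right side is nondecreasing in $x$, since $\tau^-_{-x}$ is. So $\log W(x+y)-\log W(x)$ is nonincreasing in $x$ for each $y>0$. Dividing by $y$ and letting $y\downarrow0$, we see that $N:=w/W$ is nonincreasing; it is also continuous and nonnegative.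

**Step 3: $xN(x)$ is bounded near $0$.** Choose $x_0>0$ with $G>0$ on $(0,2x_0]$, and let $I(x)=\int_0^xG$, which is increasing on $(0,2x_0]$. By (9) and the monotonicity of $W$, for $0<x\le2x_0$,
$$x=\int_0^xG(x-y)W(y)\,dy\le W(x)I(x),\qquad x\ge\int_{x/2}^xG(x-y)W(y)\,dy\ge W(x/2)I(x/2).$$
Let $0<x\le x_0$. The second bound at $2x$ gives $W(x)\le2x/I(x)$. The first bound at $x/2$ gives $W(x/2)\ge\frac{x/2}{I(x/2)}\ge\frac{x/2}{I(x)}$. So $W(x)\le4W(x/2)$. As $N$ is nonincreasing,
$$\frac x2N(x)\le\int_{x/2}^xN=\log\frac{W(x)}{W(x/2)}\le\log4,$$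
that is, $xN(x)\le C:=2\log4$ on $(0,x_0]$.

**Step 4: $x\,|dw|$ is finite near $0$.** The function $w=WN$ is locally of bounded variation on $(0,\infty)$, with $dw=Nw\,dx+W\,dN$. First, $\int_0^{x_0}xNw\,dx\le C\int_0^{x_0}w\,dx=CW(x_0)$. Second, integrating by parts and dropping the negative boundary term at $x_0$,
$$\int_{(\epsilon,x_0]}xW(-dN)\le\epsilon W(\epsilon)N(\epsilon)+\int_\epsilon^{x_0}N(W+xw)\,dx\le CW(x_0)+(1+C)W(x_0),$$
where we used $NW=w$. Let $\epsilon\downarrow0$: $\int_{(0,x_0]}x\,|dw|<\infty$.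

**Step 5: the measure.** Let $\mu=w\,dx+x\,dw$ on $(0,\infty)$ and $\mu(\{0\})=0$. By Step 4, $\mu\in M$. Also $xw=xNW\le CW\to0$ as $x\downarrow0$. Since $d(xw)=\mu$ on $(0,\infty)$, we get $xw(x)=\mu((0,x])$. $\square$

**Step 6: identities.** We now use the derivation on $w*G=1$. The aim is to express $xw$, and then $x\mu$, by convolutions in which the smoothness of $\overline\nu$ is visible. Multiply $w*G=1$ by $x$, convolve with $w$, and use $w*G=1$ in the first term and (8) in the second:
$$1*(xw)+w*w*\left(1*(G-g)\right)=1*1*w.$$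
Since $w*w*G=1*w$, the terms $1*1*w$ cancel, and removing $1*$ gives $xw=w*w*g$. With
$$h:=w*g\in L$$
we have
$$xw=w*h,\qquad xh=(xw)*g+w*(xg). \tag{10}$$
Multiplying $xw=w*h$ by $x$ and inserting $xh$, with $w*(xw)*g=(xw)*h$,
$$x^2w=(xw)*h+w*(xh)=2(xw)*h+w*w*(xg). \tag{11}$$
From $\int_0^x2y\,\overline\nu(y)\,dy=\int\min(x,y)^2\,\nu(dy)=\int_{(0,x]}y^2\,\nu(dy)+x^2\overline\nu(x)$ we get
$$xg=x^2\overline\nu=1*v,\qquad v=2x\overline\nu\,dx-x^2\,\nu(dx)\in M. \tag{12}$$
On the left of (11), $x^2w=x\cdot(1*\mu)=(1*1)*\mu+1*(x\mu)=1*(xw+x\mu)$. On the right, $xw=1*\mu$ and $xg=1*v$. Removing $1*$,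
$$x\mu=-xw+2\mu*h+w*w*v. \tag{13}$$
In the same way (10) and (12) give
$$xh=1*\kappa,\quad\kappa:=\mu*g+w*v\in L,\qquad\qquad h*h=w*g*h=(xw)*g=1*(\mu*g). \tag{14}$$
(Here $\kappa$ has nothing to do with the measure of Section 4.)

## 8. From the tail to $W$: proof of (A)

For $k=0$ there is nothing to do: $W\in C^1$ always. Let $k\ge1$, $\overline\nu\in C^k$, and assume inductively $w\in C^{k-1}(0,\infty)$. For $k=1$ this is $w\in C^0$; for $k\ge2$ it is the previous case. We must show $w\in C^k$, and for this it suffices that $\mu$ has a $C^{k-1}$ density, because $xw=\int_0^x\mu$.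

**Step 1: what the hypotheses give at once.** We have $g=x\overline\nu\in A^k$. By (12), $v$ has the density $(x^2\overline\nu)'\in C^{k-1}$ on $(0,\infty)$, which is in $L$ because $v\in M$; so $v\in A^{k-1}$. By Fact 2, $h=w*g\in A^{k-1}$.

**Step 2: $\mu\in A^{k-2}$ and $\kappa\in A^{k-2}$.** The right side of (13) is in $L$, since $xw$, $h$, $w$ are in $L$ and $L$ is an ideal. So $\mu$ is absolutely continuous on $(0,\infty)$, and as $\mu\in M$ with $\mu(\{0\})=0$, we have $\mu\in L=A^{-1}$. If $k\ge2$, the density is $(xw)'\in C^{k-2}$, so $\mu\in A^{k-2}$. In all cases $\mu\in A^{k-2}$, and $\kappa=\mu*g+w*v\in A^{k-2}$ by Fact 2.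

**Where (13) alone stops.** In (13) the terms $xw$ and $w*w*v$ are in $A^{k-1}$, as we want. But for $\mu*h$ Fact 2 only yields $A^{k-2}$, since $\mu$ is only in $A^{k-2}$. So (13) returns $\mu\in C^{k-2}$, which we had. The way out is to multiply $\mu*h$ by $x$ once more: the derivation lets us replace $x\mu$ by (13) again, and this produces $\mu*h*h$, where (14) supplies an integration $1*$.

**Step 3: $\mu*h\in C^{k-1}$.** By (13) and (14),
$$x(\mu*h)=(x\mu)*h+\mu*(xh)=-(xw)*h+2\mu*h*h+w*w*v*h+1*(\mu*\kappa)=P+1*Q,$$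
$$P=-(xw)*h+w*w*v*h,\qquad Q=2\mu*\mu*g+\mu*\kappa .$$
All factors of $P$ are in $A^{k-1}$, so $P\in A^{k-1}$. All factors of $Q$ are in $A^{k-2}$, so $Q\in A^{k-2}$. Hence $1*Q\in C^{k-1}(0,\infty)$; for $k=1$ this says that the integral of a function in $L$ is continuous. So $\mu*h\in C^{k-1}(0,\infty)$.

**Step 4: conclusion.** Now every term on the right of (13) is in $C^{k-1}(0,\infty)$, so $\mu\in C^{k-1}(0,\infty)$. Therefore $xw=\int_0^x\mu\in C^k(0,\infty)$, $w\in C^k$, and $W\in C^{k+1}$. This proves (A). $\square$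

## 9. From $W$ to the tail: proof of (B)

We use distributions supported in $[0,\infty)$. They form a commutative, associative algebra under convolution, with unit $\delta$; it contains $M$; derivatives can be moved, $(\phi*\rho)'=\phi'*\rho=\phi*\rho'$; and supports add. For example $1'=\delta$ and $\delta'*\phi=\phi'$.

Let $q=G'$ be the distributional derivative on $\mathbb R$ of $G$ extended by $0$. It is in general not a measure near $0$, but $w*q=(w*G)'=1'=\delta$ by (9). On $(0,\infty)$, $q=-\overline\nu$. The plan is to split off the singular part of $q$ near $0$: convolution with that part costs at most one derivative, and the rest is the tail away from $0$, which we want to recover.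

**Step 1: splitting $q$.** Fix $\epsilon>0$ and $\chi\in C^\infty(\mathbb R)$ with $\chi=1$ on $(-\infty,\epsilon]$ and $\chi=0$ on $[2\epsilon,\infty)$. Put
$$r=(1-\chi)\overline\nu,\qquad q_\epsilon=q+r.$$
The function $r$ is bounded, locally of bounded variation, and supported in $[\epsilon,\infty)$. (It is not the $r$ of Section 1.) On $(2\epsilon,\infty)$ we have $q=-\overline\nu=-r$, so $q_\epsilon$ is supported in $[0,2\epsilon]$.

**Step 2: convolution with $q_\epsilon$ costs at most one derivative.** We claim: if a distribution $\phi$ supported in $[0,\infty)$ is $C^{j+1}$ on $(b,\infty)$, with $b\ge0$ and an integer $j\ge0$, then $q_\epsilon*\phi$ is $C^j$ on $(b+2\epsilon,\infty)$.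

Put $E:=1*q_\epsilon=G+1*r\in L$. Its derivative is $q_\epsilon$, which vanishes on $(2\epsilon,\infty)$, so $E$ equals a constant $c_\epsilon$ there. Let $E_0=E-c_\epsilon1\in L$, supported in $[0,2\epsilon]$. Then $q_\epsilon=E'=E_0'+c_\epsilon\delta$ and
$$q_\epsilon*\phi=E_0*\phi'+c_\epsilon\phi.$$
The second term is fine. For the first, let $b<b'<b''$ and let $\rho$ be smooth with $\rho=0$ on $(-\infty,b']$ and $\rho=1$ on $[b'',\infty)$. Then $\rho\phi'\in C^j(\mathbb R)$ vanishes on $(-\infty,0)$, so $E_0*(\rho\phi')\in C^j(\mathbb R)$ by Fact 1. And $E_0*((1-\rho)\phi')$ is supported in $[0,b''+2\epsilon]$. So $E_0*\phi'$ is $C^j$ on $(b''+2\epsilon,\infty)$; let $b''\downarrow b$.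

**Step 3: apply $q_\epsilon$ twice.** Suppose $W\in C^{k+3}$, that is, $w\in C^{k+2}(0,\infty)$. By Step 2 with $\phi=w$, $b=0$, $j=k+1$, the distribution $q_\epsilon*w=\delta+w*r$ is $C^{k+1}$ on $(2\epsilon,\infty)$; hence $w*r\in C^{k+1}(2\epsilon,\infty)$. By Step 2 with $\phi=w*r$, $b=2\epsilon$, $j=k$,
$$q_\epsilon*(w*r)=(q_\epsilon*w)*r=(\delta+w*r)*r=r+w*r*r\ \in C^k(4\epsilon,\infty). \tag{15}$$

**Step 4: $w*r*r\in C^k(\mathbb R)$.** We argue by induction on $k$: if $k\ge1$, then $W\in C^{k+3}\subset C^{k+2}$, so the case $k-1$ gives $\overline\nu\in C^{k-1}$, hence $r\in C^{k-1}(\mathbb R)$. By Fact 1 (with $\eta=w$) it suffices that $r*r\in C^k(\mathbb R)$.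

* For $k=0$: $r$ is locally bounded and one-sided, so $r*r$ is continuous, by continuity of translations in $L^1$.
* For $k=1$: $r\in C(\mathbb R)$ is locally of bounded variation, so $dr\in M$ and $r=1*dr$. Then $r*r=1*(r*dr)$, and $r*dr$ is continuous by Fact 1; so $r*r\in C^1(\mathbb R)$.
* For $k\ge2$: $r\in C^{k-1}(\mathbb R)$, so $(r*r)^{(2k-2)}=r^{(k-1)}*r^{(k-1)}$ is continuous, and $r*r\in C^{2k-2}(\mathbb R)\subset C^k(\mathbb R)$.

**Step 5: conclusion.** By (15) and Step 4, $r\in C^k(4\epsilon,\infty)$. As $r=\overline\nu$ on $(2\epsilon,\infty)$, $\overline\nu\in C^k(4\epsilon,\infty)$ (with right-continuity taking care of the representative). Let $\epsilon\to0$. This proves (B). $\square$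

**Step 6: sharpness and $C^\infty$.** In (A), $C^{k+1}$ cannot be replaced by $C^{k+2}$, by the second bullet of Theorem 2. In (B), $C^{k+3}$ cannot be replaced by $C^{k+2}$, by the first bullet. Finally, (A) and (B) for all $k$, together with Theorem 1 in the other two cases, give $W\in C^\infty(0,\infty)\iff\overline\nu\in C^\infty(0,\infty)$ in all cases. This completes the proof of Theorem 3. $\square$

## 10. Stable small jumps and integration of order $2\alpha-2$: proof of Theorem 4

The example of Section 4 was the exact case $\overline\nu=n_0+r$ with $r$ vanishing near $0$. For stable-like small jumps a constant $b$ in the tail and a further drift appear. The idea is to absorb both into a modified smooth kernel $w_b$ and then to repeat the computation (5).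

**Step 1: normalization.** Replacing $\psi$ by $c\psi$, $c>0$, replaces $(W,\nu)$ by $(W/c,c\nu)$ and multiplies $b$ and $r_1$ by $c$; neither side of the criterion changes. So we may assume $\frac\lambda\alpha x^{-\alpha}=n_0(x)$, and $\overline\nu=n_0+b+r_1$ on $(0,\infty)$. Note that $r_1$ is locally bounded and vanishes on $(0,\varepsilon)$, so $r_1\in L$. Also $\int_{(0,1)}x\,\nu(dx)=\infty$, so Steps 1 of Sections 7 and 9 apply: $w=W'\in A^0$, $w*q=\delta$ with $q=G'$, and $W\in C^{m+1}\iff w\in C^m$.

**Step 2: comparison with the stable case.** Let $w_0=p_{\alpha-1}$, $G_0=p_{2-\alpha}$, $q_0=G_0'$ and $\beta=2\alpha-2$. On $(0,\infty)$ we have $G_0'=\frac{1-\alpha}{\Gamma(2-\alpha)}x^{-\alpha}=-n_0$, and $w_0*G_0=p_1=1$, so $w_0*q_0=\delta$. From $G'=-n_0-b-r_1$ on $(0,\infty)$ we get, for some constant $d$,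
$$G=G_0+d\cdot1-1*(b1+r_1),\qquad q=q_0+d\,\delta-b1-r_1 .$$

**Step 3: the modified kernel $w_b$ is smooth.** Let
$$f_b=b\,p_\alpha-d\,p_{\alpha-1}=w_0*(b1-d\,\delta),$$
with resolvent $u_b$, and let $A^\infty=\bigcap_mA^m$. Then $f_b\in A^\infty$. The function $xf_b$ is a combination of $x^\alpha$ and $x^{\alpha-1}$, so it vanishes at $0$ and $xf_b=1*\eta$ with $\eta=(xf_b)'\in L$. By Lemma 1, $xu_b=1*\zeta$ with $\zeta=\eta*(\delta+u_b)^{*2}\in L$. So $u_b$ is continuous on $(0,\infty)$, and the second part of Lemma 1, for all $m$, gives $u_b\in A^\infty$. By Fact 2, $w_b:=w_0*(\delta+u_b)\in A^\infty$.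

**Step 4: $w$ in terms of $w_b$ and $r_1$.** We compute
$$w_b*q=(\delta+u_b)*(w_0*q)=(\delta+u_b)*(\delta-f_b-w_0*r_1)=\delta-w_b*r_1 .$$
Convolve with $w$ and use $w*q=\delta$: $w_b=w*(\delta-w_b*r_1)$. Let $Y\in L$ be the resolvent of $w_b*r_1\in L$. Then $w=w_b*(\delta+Y)$. Since $Y=w_b*r_1*(\delta+Y)$ and $w_b*w_b=p_\beta*(\delta+u_b)^{*2}$,
$$w=w_b+z,\qquad z=(p_\beta*r_1)*(\delta+u_b)^{*2}*(\delta+Y). \tag{16}$$

**Step 5: the criterion.** Since $w_b\in C^\infty(0,\infty)$, $w\in C^m(0,\infty)\iff z\in C^m(0,\infty)$. Both $z$ and $p_\beta*r_1$ vanish on $(-\infty,\varepsilon)$, so for each of them $C^m(0,\infty)$ is the same as $C^m(\mathbb R)$. The factor $(\delta+u_b)^{*2}*(\delta+Y)$ is invertible in $M$, with inverse $(\delta-f_b)^{*2}*(\delta-w_b*r_1)$. So Fact 1, applied to (16) and to its inverted form, gives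
$$w\in C^m(0,\infty)\iff z\in C^m(\mathbb R)\iff p_\beta*r_1\in C^m(\mathbb R).$$
As $\Gamma(\beta)\,(p_\beta*r_1)(x)=\int_0^x(x-y)^{2\alpha-3}r_1(y)\,dy$, and this integral is a continuous function of $x$ (a function in $L$ convolved with a locally bounded one-sided function), this is the criterion of Theorem 4.

**Step 6: the role of $\alpha=\frac32$.** Since $r_1$ is right-continuous and vanishes on $(0,\varepsilon)$,
$$\overline\nu\in C^k(0,\infty)\iff r_1\in C^k(\mathbb R)\iff1*r_1\in C^{k+1}(\mathbb R),$$
while the criterion with $m=k+1$ says $W\in C^{k+2}\iff p_\beta*r_1\in C^{k+1}(\mathbb R)$. Recall that $1=p_1$ as an element of $L$.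

* If $\alpha=\frac32$, then $\beta=1$ and $p_\beta=1$, so $W\in C^{k+2}\iff\overline\nu\in C^k$.
* If $\alpha>\frac32$, then $\beta>1$ and $p_\beta*r_1=p_{\beta-1}*(1*r_1)$. By Fact 1, $\overline\nu\in C^k\Rightarrow W\in C^{k+2}$.
* If $\alpha<\frac32$, then $0<\beta<1$ and $1*r_1=p_{1-\beta}*(p_\beta*r_1)$. By Fact 1, $W\in C^{k+2}\Rightarrow\overline\nu\in C^k$.

It remains to see that the missing implications really fail. The processes of Section 4 belong to the class, with $\varepsilon=1$, $b=0$ and $r_1=r$. By Theorem 2, for every $k$, they violate $W\in C^{k+2}\Rightarrow\overline\nu\in C^k$ when $\alpha>\frac32$ (take $s=k$), and $\overline\nu\in C^k\Rightarrow W\in C^{k+2}$ when $\alpha<\frac32$ (take $s\in(k,k+3-2\alpha]$). This proves the three "iff" statements of Theorem 4. $\square$
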